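# A lattice order on $\mathbb Z[x,x^{-1}]$ that does not extend to $\mathbb Q(x)$

## Two theorems on lattice orders of $F(x)$

**Theorem 1.** Let $R=\mathbb Z[x,x^{-1}]$ with the coefficientwise order, that is, with positive cone $R^+=\{\sum a_ix^i:\text{all }a_i\ge 0\}$. Then $R$ is a commutative integral domain and an $\ell$-ring, and there is no lattice order on its quotient field $K=\mathbb Q(x)$ making $K$ an $\ell$-ring and having $R$ as an $\ell$-subring.

**Theorem 2.** Let $F$ be a totally ordered field and $K=F(x)$.

1. Let $\le$ be a lattice order making $K$ an $\ell$-ring with $F^+\subseteq K^+$ and $x,x^{-1}\in K^+$. Then $S=\{n\in\mathbb Z:1\wedge x^n>0\}$ is a subgroup $m\mathbb Z$ of $\mathbb Z$ with $m\ge 1$. In particular, $1\wedge x^n=0$ cannot hold for all $n\ne 0$.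
2. Conversely, for every $m\ge 1$ there is such an order on $K$ with $S=m\mathbb Z$.

Theorem 1 answers the following question in the negative: can every lattice order on a commutative integral domain be extended to its quotient field? The problem comes from *International Journal of Advanced Mathematical Sciences* 3 (2) (2015) 156–160 (doi:10.14419/ijams.v3i2.4773), and its statement calls it an open question. Theorem 2 is a stronger version. It allows any totally ordered coefficient field, and it says exactly which sets $S$ occur.

We first make the words precise. Then we try to extend orders by hand, watch an attempt fail, and turn the failure into a proof.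

## What it means to extend a lattice order

**Definition ($\ell$-ring).** A lattice-ordered ring, or $\ell$-ring, is a ring $R$ with a partial order that is a lattice order, such that the positive cone $R^+=\{r\in R: r\ge 0\}$ satisfies $R^++R^+\subseteq R^+$ and $R^+R^+\subseteq R^+$, where $x\le y$ means $y-x\in R^+$. An $\ell$-field is a field that is an $\ell$-ring.

Our $R=\mathbb Z[x,x^{-1}]$ is an example. Meets and joins are the coefficientwise minima and maxima, and sums and products of Laurent polynomials with nonnegative coefficients again have nonnegative coefficients. For instance $1\wedge x=0$ and $(2-x)\vee 0=2$.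

**Definition (extension).** Let $R$ be a commutative integral domain that is an $\ell$-ring, with quotient field $K$. The order of $R$ extends to $K$ if $K$ has a lattice order making it an $\ell$-field such that $R$ is an $\ell$-subring: $K^+\cap R=R^+$, and for $a,b\in R$ the elements $a\wedge b$ and $a\vee b$ computed in $K$ coincide with those computed in $R$.

The second condition does not follow from the first kind of condition in general. Already for groups, take $H=\{(a,b,a+b)\}\subseteq\mathbb Z^3$. In the induced order, $(a,b,a+b)\ge 0$ if and only if $a,b\ge 0$, so $H$ is a lattice isomorphic to $\mathbb Z^2$. In $H$ the meet of $(1,0,1)$ and $(0,1,1)$ is $0$, but in $\mathbb Z^3$ it is $(0,0,1)$.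

For the additive group of an $\ell$-ring we use these textbook facts about an abelian $\ell$-group $G$.

* **(G1)** Translations preserve $\wedge,\vee$; negation exchanges them; $a+b=(a\vee b)+(a\wedge b)$.
* **(G2)** If $n\ge 1$ is an integer and $nb\ge 0$, then $b\ge 0$.
* **(G3)** Put $a^+=a\vee 0$, $a^-=(-a)\vee 0$, $|a|=a\vee(-a)$. Then $a=a^+-a^-$, $a^+\wedge a^-=0$, $|a|=a^++a^-$, and $|a-b|\le|a|+|b|$. Conversely, if $g=u-v$ with $u\wedge v=0$, then $u=g^+$ and $v=g^-$, because $g^+=(u-v)\vee 0=(u\vee v)-v=(u+v-0)-v=u$.
* **(G4)** For $e\ge 0$ the polar $\{a:|a|\wedge e=0\}$ is a convex $\ell$-subgroup. (Closure under sums and differences: for $u,v\ge0$, $u\wedge e+v\wedge e=(u+v)\wedge(u+e)\wedge(e+v)\wedge 2e\ge (u+v)\wedge e$.)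
* **(G5)** If $C$ is a convex $\ell$-subgroup, then $G/C$, with the image of $G^+$ as positive cone, is an $\ell$-group, and the quotient map $\rho$ is a lattice homomorphism. In particular $|\rho(a)|=\rho(|a|)$.

Multiplication needs care. Multiplying by a positive element of an $\ell$-ring preserves $\le$, but it need not preserve $\wedge$. In our $R$ we have $(1+x)(1\wedge x)=0$, while $(1+x)\wedge(x+x^2)=x$. What is always true is this:

* **(G6)** If $u$ is invertible and $u,u^{-1}$ are both positive, then multiplication by $u$ is an order automorphism. Hence $u(a\wedge b)=ua\wedge ub$, $u(a\vee b)=ua\vee ub$ and $|ua|=u|a|$.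

In $R$ this applies to $u=x^n$, and this is why we work with Laurent polynomials.

## Orders on quotient fields that can be written down

*Total orders.* If $R$ is totally ordered, then $p/q\ge 0\Leftrightarrow pq\ge 0$ is the usual total order on the quotient field, and it extends that of $R$. For our $R$ this recipe fails at once. Since $(1+x)(1-x+x^2)=1+x^3$, we have
$$1-x+x^2=\frac{1+x^3}{1+x},\qquad (1+x^3)(1+x)=1+x+x^3+x^4\ge 0 ,$$
so the recipe would make $1-x+x^2$ positive, and it is not positive in $R$. The same identity shows that in any extension $(1+x)^{-1}$ cannot be positive. So inverses of positive elements need not be positive.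

*A non-total example.* Order $\mathbb Z[\sqrt2]$ by $a+b\sqrt2\ge 0\Leftrightarrow a,b\ge 0$. Since $(a+b\sqrt2)(c+d\sqrt2)=(ac+2bd)+(ad+bc)\sqrt2$, this is an $\ell$-ring. The same formula with rational $a,b$ makes $\mathbb Q(\sqrt2)$ an $\ell$-field containing it as an $\ell$-subring. The order extends.

*Orders on $F(x)$ itself.* The same pattern, with $x^m$ playing the role of $2=(\sqrt 2)^2$, gives half of Theorem 2.

**Proof of Theorem 2(2).** Let $w=x^m$. Make $F(w)$ a totally ordered field extending $F$ with $w>0$; for example let $w$ be larger than all elements of $F$, so that a nonzero polynomial in $w$ is positive if and only if its leading coefficient is, and extend to quotients. Since $K=\bigoplus_{i=0}^{m-1}F(w)x^i$, we may put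
$$K^+=\Big\{\sum_{i=0}^{m-1} f_ix^i:\text{all }f_i\ge 0\Big\}.$$
This is a lattice order, being a finite product of chains. It is closed under sums. It is closed under products because for $0\le i,j<m$ the product $x^ix^j$ is $x^{i+j}$ or $w\,x^{i+j-m}$, and $w>0$. Clearly $F^+\subseteq K^+$. Also $x\in K^+$ (if $m=1$, then $x=w>0$), and $x^{-1}=w^{-1}x^{m-1}\in K^+$.

To compute $S$, write $x^n=w^kx^i$ with $0\le i<m$. If $i\ne 0$, then $1$ and $x^n$ live in different coordinates, so $1\wedge x^n=0$. If $i=0$, then $1$ and $x^n=w^k$ are positive elements of the chain $F(w)$, so $1\wedge x^n>0$. Hence $S=m\mathbb Z$. $\blacksquare$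

None of these orders extends that of $\mathbb Z[x,x^{-1}]$, where $1\wedge x^n=0$ for every $n\ne 0$: they have $1\wedge x^m>0$. To extend the order of $R$ we need "$m=\infty$".

## Restricting the order of Laurent series

There is a natural candidate for $m=\infty$.

**Proposition 3.** For a totally ordered field $F$, the ring $F[x,x^{-1}]$ with the coefficientwise order (and hence $\mathbb Z[x,x^{-1}]$, taking $F=\mathbb Q$) is an $\ell$-subring of an $\ell$-field.

**Proof.** Take the field $F((x))$ of Laurent series with finitely many negative powers, ordered coefficientwise. The coefficientwise minimum and maximum of two such series are such series, so this is a lattice order. Its cone is closed under sums and products, because each coefficient of a product is a finite sum of products of coefficients. Meets and joins in $F[x,x^{-1}]$ are also coefficientwise. Finally, $\mathbb Z[x,x^{-1}]$ is an $\ell$-subring of $\mathbb Q[x,x^{-1}]$. $\blacksquare$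

So nothing prevents $R$ from living in an $\ell$-field; the obstruction in Theorem 1 lies in the quotient field itself. Since $\mathbb Q(x)\subset\mathbb Q((x))$, the sensible first attempt is to restrict the order of $\mathbb Q((x))$ to $\mathbb Q(x)$. It fails at one specific kind of element, as we now show. Fix throughout
$$\theta\in(0,\pi),\qquad \cos\theta=\tfrac35,\qquad y=\frac{1}{1-\frac65x+x^2}.$$

The number $\theta/\pi$ is irrational. Otherwise $e^{\pm i\theta}$ would be roots of unity, hence algebraic integers, and $2\cos\theta=e^{i\theta}+e^{-i\theta}=\frac65$ would be a rational algebraic integer, hence an integer. Consequently $k\theta\notin\pi\mathbb Z$ for every integer $k\neq0$. We also recall what this means for orbits. On any half-line $H$ of integers ($n\ge N$ or $n\le N$), and for any real $\varphi$, every open arc of the circle $\mathbb R/2\pi\mathbb Z$ contains $n\theta+\varphi$ for infinitely many $n\in H$. (By the pigeonhole principle some $k\theta$ with $k\geq 1$ is congruent to a $\delta$ with $0<|\delta|$ as small as we like. Stepping through $H$ by $k$ or by $-k$ then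 walks around the circle in steps of length $|\delta|$.)

**Lemma 4.** Let $\varphi\in\mathbb R$ and let $q_0,\dots,q_d\in\mathbb R$ be not all zero. Then $\sum_{i=0}^dq_i\,|\cos(n\theta+\varphi+i\theta)|=0$ cannot hold for all $n$ in a half-line $H$ of integers.

**Proof.** Let $f(s)=|\cos s|$ and $g(s)=\sum_iq_if(s+i\theta)$; both are continuous and $\pi$-periodic. If $g(n\theta+\varphi)=0$ for all $n\in H$, then $g$ vanishes on a set that is dense modulo $\pi$, so $g=0$ on $\mathbb R$. Choose $i$ with $q_i\ne 0$ and put $s_0=\frac\pi2-i\theta$. The function $f$ is non-differentiable exactly at the points of $\frac\pi2+\pi\mathbb Z$. For $j\ne i$ we have $s_0+j\theta=\frac\pi2+(j-i)\theta\notin\frac\pi2+\pi\mathbb Z$. So exactly one term of the sum, $q_if(s+i\theta)$, is non-differentiable at $s_0$. Then $g$ is not differentiable at $s_0$, contradicting $g=0$. $\blacksquare$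

Now expand $y=\sum_{n\ge 0}u_nx^n$ in $\mathbb Q((x))$. The recurrence $u_n=\frac65u_{n-1}-u_{n-2}$ with $u_{-1}=0$, $u_0=1$ gives $1,\frac65,\frac{11}{25},-\frac{84}{125},\dots$, and in closed form
$$u_n=\frac{\sin((n+1)\theta)}{\sin\theta},$$
because $\sin((n+1)\theta)=2\cos\theta\sin(n\theta)-\sin((n-1)\theta)$. In $\mathbb Q((x))$ we have $|y|=\sum|u_n|x^n$, and this series is not in $\mathbb Q(x)$. Indeed, suppose $q|y|=p$ with polynomials $q=\sum_{i=0}^dq_ix^i\ne 0$ and $p$. Comparing coefficients of $x^{n+d}$ for large $n$ gives $\sum_{j=0}^dq_{d-j}|u_{n+j}|=0$. Since $\sin\theta=\frac45>0$ and $u_{n+j}=\cos((n+j)\theta+\theta-\frac\pi2)/\sin\theta$, this contradicts Lemma 4.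

It follows that the restricted order on $\mathbb Q(x)$ is not a lattice order at all. Let $z=\sum z_nx^n\in\mathbb Q(x)$ be an upper bound of $y$ and $-y$, so $z_n\ge|u_n|$ for all $n$ (with $u_n=0$ for $n<0$). As $z\ne|y|$, some $z_n>|u_n|$. Then $z-(z_n-|u_n|)x^n\in\mathbb Q(x)$ is a strictly smaller upper bound. So $y\vee(-y)$ does not exist.

This kills one candidate order, and the argument used coefficients, which an arbitrary lattice order on $\mathbb Q(x)$ does not come with. But look at what was used: the constant coefficient of $x^na$, for $n\in\mathbb Z$ and $a=y,|y|$. In $\mathbb Q((x))$, the polar of $1$ is $\{a:|a|\wedge 1=0\}$, the set of series with zero constant coefficient, and the quotient map by this polar is the constant coefficient. The polar of $1$ makes sense for every lattice order. The plan is to let it produce a "constant coefficient" from the order alone.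

## The polar of $1$ and its totally ordered quotient

From here on we work under the following hypotheses, which cover both theorems. $F$ is a totally ordered field, and $K=F(x)$ carries a lattice order making it an $\ell$-ring, with
$$F^+\subseteq K^+,\qquad x,\;x^{-1}\in K^+,\tag{1}$$
$$1\wedge x^n=0\quad\text{in }K\text{ for all }n\in\mathbb Z\setminus\{0\}.\tag{2}$$
We want a contradiction. Note that $F\supseteq\mathbb Q$, and that the order of $F$ induces the usual one on $\mathbb Q$.

An extension as in Theorem 1 satisfies these with $F=\mathbb Q$. We have $1,x,x^{-1}\in R^+\subseteq K^+$, and (2) holds in $R$, hence in $K$, since meets coincide. For $n\ge 1$, $n\cdot\frac1n=1\ge 0$ gives $\frac1n\ge0$ by (G2), so every rational $\frac mn\geq 0$ lies in $K^+$.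

By (1) all $x^n$ and all $f\in F$ with $f>0$ are positive with positive inverse, so (G6) applies to them.

**Step 1 (a constant-term map).** The aim is to build a totally ordered quotient of $K$ in which $1$ survives and every other $x^n$ dies.

First, disjoint elements of $[0,1]$ cannot both be nonzero:
$$u,v\in[0,1],\ u\wedge v=0\ \Longrightarrow\ u=0\text{ or }v=0.\tag{3}$$
Indeed $0\le uv\le u\cdot 1=u$ and $0\le uv\le v$, so $0\le uv\le u\wedge v=0$, and $K$ has no zero divisors. (This uses only $1\ge 0$, and not (2).)

Let $P=\{a\in K:|a|\wedge 1=0\}$, a convex $\ell$-subgroup by (G4). Let $L=K/P$ and let $\rho:K\to L$ be the quotient map, a lattice homomorphism by (G5).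

*$L$ is totally ordered.* If $a\wedge b=0$, then $a\wedge 1$ and $b\wedge 1$ are disjoint elements of $[0,1]$, so by (3) one of them is $0$; that is, $a\in P$ or $b\in P$. Apply this to $a^+$ and $a^-$ for an arbitrary $a\in K$: either $a^+\in P$ and $\rho(a)=-\rho(a^-)\le 0$, or $a^-\in P$ and $\rho(a)=\rho(a^+)\ge 0$.

*$P$ is an $F$-subspace.* Let $u\in P$ and $0<f\in F$. Then $|fu|=f|u|$ by (G6). If $f\le 1$, then $(1-f)|u|\ge 0$, so $|fu|\wedge 1\le|u|\wedge 1=0$. If $f>1$, then $f^{-1}\le 1$ and $|fu|\wedge 1=f(|u|\wedge f^{-1})\le f(|u|\wedge 1)=0$. In both cases $fu\in P$, and for negative $f$ use $-P=P$. So $L$ is an $F$-vector space and $\rho$ is $F$-linear. Moreover $fl\ge 0$ for $0\le f\in F$ and $0\le l\in L$, since $l=\rho(a)$ for some $a\in K^+$.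

*Values on powers of $x$.* We have $1\wedge 1=1\ne 0$, so $1\notin P$; and $x^n\in P$ for $n\ne0$ by (2). Thus
$$\rho(1)\ne 0,\qquad \rho(x^n)=0\quad(n\ne 0).\tag{4}$$
So on a Laurent polynomial $\rho$ gives the constant term times $\rho(1)$.

## A rotation by the angle $\theta$ inside $L$

Which element of $K$ should we feed to $\rho$? Try $1/(1-x)$. From $x^n\frac{1}{1-x}-x^{n+1}\frac1{1-x}=x^n$, the elements $t_n=\rho(\frac{x^n}{1-x})$ satisfy $t_n=t_{n+1}$ for $n\ne 0$. They are constant on $n\ge 1$ and constant on $n\le 0$, and so are the $|t_n|$. For $1/(1+x^2)$ one gets $t_{n+2}=-t_n$ for $n\ne 0$, so $|t_{n+2}|=|t_n|$. In both cases the $|t_n|$ obey a linear recurrence with constant coefficients, and no conflict arises. We need signs that change without period, and $y$ provides them.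

**Step 2 (the recurrence).** The aim is to show that the "coefficients" of $y$ satisfy the rotation recurrence on a half-line, and do not all vanish there. Put
$$t_n=\rho(x^ny)\in L\qquad(n\in\mathbb Z).$$
Multiplying $y-\frac65xy+x^2y=1$ by $x^n$ and applying $\rho$ gives, by (4),
$$t_n-\tfrac65t_{n+1}+t_{n+2}=0\quad(n\ne 0),\qquad t_0-\tfrac65t_1+t_2=\rho(1)\ne 0.\tag{5}$$
By the second equation $t_0,t_1,t_2$ are not all $0$. Hence for at least one of
$$J=\{n\in\mathbb Z:n\ge 1\}\quad\text{or}\quad J=\{n\in\mathbb Z:n\le 1\}$$
the family $(t_n)_{n\in J}$ is not identically zero: the first set contains $1,2$ and the second contains $0,1$. Fix such a $J$. If $n,n+1,n+2\in J$, then $n\ge 1$ or $n\le -1$, so the homogeneous recurrence in (5) holds throughout $J$. It can be solved for $t_{n+2}$ and for $t_n$; so two consecutive $t_n$ in $J$ determine all the others, and no two consecutive ones are both $0$.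

In the model $\mathbb Q((x))$, where $\rho$ is the constant coefficient, $t_n$ is the coefficient $u_{-n}$. There $t_n=0$ for $n\ge 1$ and $t_0=1$, so one must take $J=\{n\le 1\}$. For an unknown order either half-line may be the right one.

**Step 3 (from $L$ to real numbers).** The aim is to replace the $t_n$ by honest real numbers without losing signs. $L$ is a totally ordered $\mathbb Q$-vector space, but it may contain infinitely small elements, so we compare everything with one fixed positive $e$.

Let $V\subseteq L$ be the $\mathbb Q$-span of $(t_n)_{n\in J}$. Since the recurrence has rational coefficients, $V$ is spanned over $\mathbb Q$ by two elements $v_1,v_2$ (two consecutive $t_n$), and $V\ne 0$. As $L$ is totally ordered, $|v|=\pm v\in V$ for each $v\in V$. Put $e=|v_1|+|v_2|\in V$; then $e>0$. If $v=r_1v_1+r_2v_2$ and $N\ge|r_1|,|r_2|$ is a positive integer, then $|v|\le Ne$. Define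
$$\lambda:V\to\mathbb R,\qquad\lambda(v)=\sup\{r\in\mathbb Q:re\le v\}.$$

*Finite, monotone, normalized.* From $-Ne\le v\le Ne$, the set contains $-N$ and is bounded above by $N$ (as $re\le Ne$ and $e>0$ force $r\le N$). Clearly $v\le w$ implies $\lambda(v)\le\lambda(w)$, and $\lambda(e)=1$.

*Additive.* If $re\le v$ and $se\le w$, then $(r+s)e\le v+w$; so $\lambda(v+w)\ge\lambda(v)+\lambda(w)$. If $r>\lambda(v)$ and $s>\lambda(w)$ are rational, then $v<re$ and $w<se$ by totality, so $v+w<(r+s)e$ and $\lambda(v+w)\le r+s$. Letting $r,s$ decrease to $\lambda(v),\lambda(w)$ gives the other inequality. An additive map between $\mathbb Q$-vector spaces is $\mathbb Q$-linear.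

*Absolute values and signs.* If $v\ge 0$, then $\lambda(v)\ge 0$ and $\lambda(|v|)=\lambda(v)=|\lambda(v)|$; if $v\le 0$, then $\lambda(v)\le0$ and $\lambda(|v|)=-\lambda(v)=|\lambda(v)|$. So
$$\lambda(|v|)=|\lambda(v)|,\qquad \lambda(v)>0\Rightarrow v>0,\qquad\lambda(v)<0\Rightarrow v<0.\tag{6}$$

*The cosine.* Let $a_n=\lambda(t_n)$ for $n\in J$. Not all $a_n$ are zero, since the $t_n$ span $V$ and $\lambda(e)=1$. By (5), $a_n-2\cos\theta\,a_{n+1}+a_{n+2}=0$ along $J$. The sequences $\cos n\theta$ and $\sin n\theta$ satisfy the same recurrence. Take consecutive $n_0,n_0+1\in J$. The system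
$$B\cos n_0\theta+C\sin n_0\theta=a_{n_0},\qquad B\cos(n_0+1)\theta+C\sin(n_0+1)\theta=a_{n_0+1}$$
has determinant $\sin\theta\ne 0$, hence a real solution $B,C$, and then $a_n=B\cos n\theta+C\sin n\theta$ on all of $J$. Since the $a_n$ are not all zero, $A=\sqrt{B^2+C^2}>0$, and for a suitable real $\varphi$
$$a_n=A\cos(n\theta+\varphi)\qquad(n\in J).\tag{7}$$

**Step 4 (the recurrence forced on $|t_n|$).** Here we use that $|y|$ lies in $K=F(x)$, so it is a rational function. Let $z=|y|$. Since $z\ne 0$, we can write
$$qz=p,\qquad p\in F[x]\setminus\{0\},\quad 0\ne q=\sum_{i=0}^dq_ix^i\in F[x].$$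
By (G6) and (G5), $\rho(x^nz)=\rho(|x^ny|)=|t_n|$. Put
$$J'=\{n:n\ge 1\}\ \text{ if }J=\{n\ge 1\},\qquad J'=\{n:n<-\deg p,\ n+d\le 0\}\ \text{ if }J=\{n\le 1\}.$$
This is a half-line of integers, and for $n\in J'$ two things hold: all of $n,n+1,\dots,n+d+1$ lie in $J$, and $x^np$ has no constant term, so that $\rho(x^np)=0$ by (4) and $F$-linearity. Multiplying $qz=p$ by $x^n$ and applying $\rho$,
$$\sum_{i=0}^dq_i\,|t_{n+i}|=0\quad\text{in }L\qquad(n\in J').\tag{8}$$

## Rational coefficients: proof of Theorem 1

Suppose the order of $\mathbb Z[x,x^{-1}]$ extends to $\mathbb Q(x)$. As checked above, (1) and (2) hold with $F=\mathbb Q$, so Steps 1–4 apply and the $q_i$ in (8) are rational. All $|t_{n+i}|$ in (8) lie in $V$, and $\lambda$ is $\mathbb Q$-linear. Applying $\lambda$, using (6) and (7), and dividing by $A$, we obtain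
$$\sum_{i=0}^dq_i\,|\cos(n\theta+\varphi+i\theta)|=0\qquad(n\in J').$$
Since $J'$ is a half-line of integers and the $q_i$ are not all zero, this contradicts Lemma 4. $\blacksquare$

## Arbitrary ordered coefficient fields: proof of Theorem 2(1)

Let $F$ be any totally ordered field, and let $K=F(x)$ carry an order as in Theorem 2(1); that is, (1) holds, but (2) is not assumed.

**Step 5 ($S$ is a subgroup).** We show that $S=\{n:1\wedge x^n>0\}$ contains $0$ and is closed under differences. First, $1\wedge 1=1>0$, so $0\in S$. Let $n,k\in S$. Then $1\wedge x^n$ and $1\wedge x^k$ are nonzero elements of $[0,1]$, so by (3) they are not disjoint, and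
$$x^n\wedge x^k\ge(1\wedge x^n)\wedge(1\wedge x^k)>0.$$
Multiplying by $x^{-n}$ and using (G6) gives $1\wedge x^{k-n}>0$, so $k-n\in S$.

It remains to prove $S\ne\{0\}$; then $S=m\mathbb Z$ with $m\ge 1$. Suppose $S=\{0\}$. As $1\wedge x^n\ge 0$ always, this is exactly (2), so Steps 1–4 apply and give (7) and (8).

We cannot finish as before. In (8) the $q_i$ lie in $F$, and $\lambda$ is only $\mathbb Q$-linear and is defined only on $V$. There is no way to extend $\lambda$ to $F$-multiples as a monotone real-valued map when $F$ is non-archimedean: if $\omega\in F$ exceeds every rational and $\lambda(t)>0$, then $t\ge re$ for some rational $r>0$, so $\omega t\ge\omega re\ge Ne$ for every $N$. What survives is the *sign* information in (6). We use $\lambda$ only to learn the signs of the $t_n$, remove the absolute values in (8), and do the rest as linear algebra over $F$. The kink of $|\cos|$ becomes a sign change of $\cos$.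

**Step 6 (removing absolute values).** The aim is to turn (8) into linear relations between $t_n$ and $t_{n+1}$ only. Let $\varepsilon_n=\operatorname{sgn}\cos(n\theta+\varphi)$. If $n\in J$ and $\varepsilon_n\ne 0$, then by (6) and (7) $t_n$ has sign $\varepsilon_n$, so $|t_n|=\varepsilon_nt_n$. Let
$$M=\begin{pmatrix}0&1\\-1&\frac65\end{pmatrix},\qquad\begin{pmatrix}t_{n+1}\\t_{n+2}\end{pmatrix}=M\begin{pmatrix}t_n\\t_{n+1}\end{pmatrix}\quad\text{whenever }n,n+1,n+2\in J.$$
For $i\ge 0$ let $(\alpha_i,\beta_i)\in\mathbb Q^2$ be the first row of $M^i$. It is nonzero since $\det M=1$. For $n\in J'$ and $0\le i\le d$ all indices from $n$ to $n+i+1$ lie in $J$, so $t_{n+i}=\alpha_it_n+\beta_it_{n+1}$. For $\eta\in\{1,-1\}^{d+1}$ let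
$$N_\eta=\{n\in J':\varepsilon_{n+i}=\eta_i,\ 0\le i\le d\}.$$
For $n\in N_\eta$ equation (8) becomes
$$C_\eta t_n+D_\eta t_{n+1}=0,\qquad C_\eta=\sum_iq_i\eta_i\alpha_i,\quad D_\eta=\sum_iq_i\eta_i\beta_i\ \in F.\tag{9}$$

**Step 7 (two occurrences of a sign pattern kill its relation).** We claim:
$$\text{if }N_\eta\text{ has two elements }n<n',\text{ then }C_\eta=D_\eta=0.\tag{10}$$
The reason is that a one-dimensional relation would have to be carried to itself by a rotation, and rotations by $k\theta$ have no eigenvectors over an ordered field.

Put $k=n'-n\ge 1$. As noted in Step 2, $t_n,t_{n+1}$ are not both $0$. If they are linearly independent over $F$, then (9) gives $C_\eta=D_\eta=0$. Otherwise they span a line in $L$ over $F$, so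
$$\begin{pmatrix}t_n\\t_{n+1}\end{pmatrix}=w\,e',\qquad 0\ne e'\in L,\quad 0\ne w\in F^2.$$
All indices from $n$ to $n'+1$ lie in $J$, so $(t_{n'},t_{n'+1})^T=(M^kw)e'$. Equation (9) for $n$ and for $n'$, with $e'\ne 0$, says that the row $(C_\eta,D_\eta)$ annihilates both $w$ and $M^kw$. Suppose $(C_\eta,D_\eta)\ne(0,0)$. Then its kernel in $F^2$ is one-dimensional and contains $w\ne 0$, so $M^kw=\mu w$ for some $\mu\in F$. The characteristic polynomial of $M$ is $T^2-\frac65T+1$, with complex roots $e^{\pm i\theta}$. So $M^k$ has characteristic polynomial $T^2-2cT+1$ with $c=\cos k\theta=\frac12\operatorname{tr}M^k\in\mathbb Q$. Since $k\theta\notin\pi\mathbb Z$, $c^2<1$. Hence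
$$(\mu-c)^2=c^2-1<0$$
in the ordered field $F$, which is impossible. This proves (10).

**Step 8 (two patterns that differ in one place).** The aim is to find $\eta,\eta'$ that both occur infinitely often and differ in exactly one coordinate $i$ with $q_i\ne 0$. Pick $i$ with $q_i\ne 0$ and let $s_0=\frac\pi2-i\theta$. For $0\le j\le d$, $j\ne i$, we have $\cos(s_0+j\theta)=\cos(\frac\pi2+(j-i)\theta)\ne 0$, since $(j-i)\theta\notin\pi\mathbb Z$, while $s\mapsto\cos(s+i\theta)$ changes sign at $s_0$. So there are open intervals immediately to the left and to the right of $s_0$ on which the vector $(\operatorname{sgn}\cos(s+j\theta))_{0\le j\le d}$ is constant, equal to $\eta$ and $\eta'$ respectively, where $\eta,\eta'\in\{1,-1\}^{d+1}$ differ exactly in coordinate $i$.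

Since $\theta/2\pi$ is irrational and $J'$ is a half-line of integers, $n\theta+\varphi$ modulo $2\pi$ lies in each interval for infinitely many $n\in J'$. For such $n$ we have $\varepsilon_{n+j}=\eta_j$ for all $j$ (respectively $\eta'_j$). So $N_\eta$ and $N_{\eta'}$ are infinite, and by (10)
$$C_\eta=D_\eta=C_{\eta'}=D_{\eta'}=0.$$
Subtracting, all terms except the $i$-th cancel, and $2q_i\alpha_i=2q_i\beta_i=0$. As $F$ has characteristic $0$, this contradicts $q_i\ne 0$ and $(\alpha_i,\beta_i)\ne(0,0)$. Hence $S\ne\{0\}$, and $S=m\mathbb Z$ with $m\ge 1$. $\blacksquare$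

## Coefficient rings other than $\mathbb Z$

**Corollary 5.** Let $A$ be a totally ordered field, or a subring (with $1$) of $\mathbb R$ with the usual order. Then the coefficientwise lattice order on $A[x,x^{-1}]$ does not extend to the quotient field.

**Proof.** Let $F$ be the quotient field of $A$ with its usual order; the quotient field of $A[x,x^{-1}]$ is $K=F(x)$. An extension would satisfy $1,x,x^{-1}\in K^+$, $A^+\subseteq K^+$, and $1\wedge x^n=0$ for $n\ne 0$. To apply Theorem 2(1) we must show $F^+\subseteq K^+$. This is clear if $A$ is a field.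

Let $A\subseteq\mathbb R$. It suffices to show $a^{-1}\in K^+$ for $0<a\in A$, since every element of $F^+$ has the form $ca^{-1}$ with $c\in A^+$ and $0<a\in A$. Choose an integer $n\ge 1$ with $a\le n$, and put $b=a^{-1}=b^+-b^-$ in $K$. Since $n-a\in A^+\subseteq K^+$, we have $0\le ab^{\pm}\le nb^{\pm}$. The element $n$ is positive, and so is $\frac1n$ by (G2), so (G6) gives
$$0\le ab^+\wedge ab^-\le nb^+\wedge nb^-=n(b^+\wedge b^-)=0.$$
So $1=ab^+-ab^-$ is a difference of disjoint positive elements, and by the converse in (G3) $ab^-=1^-=0$, because $1\ge 0$. As $a\ne 0$, $b^-=0$ and $b=b^+\ge 0$.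

Thus $F^+\subseteq K^+$, and Theorem 2(1) says that $1\wedge x^n=0$ cannot hold for all $n\ne 0$. This is a contradiction. $\blacksquare$
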